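\title{A $(q,t)$-hook product formula for d-complete posets}

\begin{abstract}
For a connected d-complete poset $P$, the generating function of $P$-partitions, refined by the d-complete coloring, is a product over the hook monomials of $P$. We prove a two-parameter deformation of this formula for every such $P$: if each $P$-partition is counted with an explicit weight depending on $q$ and $t$, then each factor $1/(1-Z)$ of the product becomes $(tZ;q)_\infty/(Z;q)_\infty$. The proof removes minimal elements one at a time. A removal acts on the hook monomials as a simple reflection of the Coxeter group of the top tree, and on the sums by a local $(q,t)$-identity. The local identity is deduced from the skew Cauchy identity for Macdonald polynomials by a density argument.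
\end{abstract}

\section{Introduction}\label{sec:intro}

Posets are finite and $\mathbb N=\{0,1,2,\dots\}$. A \emph{$P$-partition} of a poset $P$ is a map $\sigma:P\to\mathbb N$ such that $x\le y$ implies $\sigma(x)\ge\sigma(y)$; we write $\mathcal A(P)$ for the set of $P$-partitions. If $P$ is a single point, the generating function of $P$-partitions is the geometric series $\sum_m Z^m=1/(1-Z)$. This series has a two-parameter deformation, the $q$-binomial theorem. Let $q,t$ be independent indeterminates and put $(a)_N=\prod_{j=0}^{N-1}(1-aq^j)$ and $(a)_\infty=(a;q)_\infty=\prod_{j\ge0}(1-aq^j)$. Then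
\begin{equation}\label{eq:qbinom}
\sum_{m\ge0}\frac{(t)_m}{(q)_m}\,Z^m=\frac{(tZ)_\infty}{(Z)_\infty},
\end{equation}
and for $q=t$ this is the geometric series again. For the d-complete posets defined below, the generating function of $P$-partitions is a product of geometric series, one for each element of $P$. The question answered in this paper is whether the whole product deforms as in \eqref{eq:qbinom} when the $P$-partitions are counted with a specific weight built from ratios like $(t)_m/(q)_m$.

\subsection{d-complete posets, colors and hooks}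

We write $x\lessdot y$ if $y$ covers $x$. A subset of a poset is \emph{convex} if it contains every element lying between two of its elements, and it is a \emph{filter} if it contains every element lying above one of its elements.

For $k\ge3$ let $d_k(1)$ be the poset consisting of a chain of $k-2$ elements, above it two incomparable elements (the \emph{sides}), and above these a chain of $k-2$ elements; $d_3(1)$ is the four-element \emph{diamond}. See Figure~\ref{fig:dk}. An interval $[w,v]$ of a poset $P$ is a \emph{$d_k$-interval} if it is isomorphic to $d_k(1)$, and a \emph{$d$-interval} if it is a $d_k$-interval for some $k\ge3$. A convex subset of $P$ isomorphic to $d_k(1)$ with its top removed is a \emph{$d_k^-$-convex set}. The poset $P$ is \emph{d-complete} if for every $k\ge3$: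
\begin{enumerate}
\item[(D1)] for every $d_k^-$-convex set $I$ there is an element $v$ such that $I\cup\{v\}$ is a $d_k$-interval;
\item[(D2)] if $[w,v]$ is a $d_k$-interval, then $v$ covers no element outside $[w,v]$;
\item[(D3)] no two $d_k^-$-convex sets differ only in their minimal elements.
\end{enumerate}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85,every node/.style={circle,draw,inner sep=1pt,minimum size=6.5mm}]
\node (a0) at (0,1) {$z$};
\node (a1) at (-1,2) {$x$};
\node (a2) at (1,2) {$x'$};
\node (a3) at (0,3) {$z$};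
\draw (a0)--(a1)--(a3)--(a2)--(a0);
\node (b0) at (5,0) {$z$};
\node (b1) at (5,1) {$z_1$};
\node (b2) at (4,2) {$x$};
\node (b3) at (6,2) {$x'$};
\node (b4) at (5,3) {$z_1$};
\node (b5) at (5,4) {$z$};
\draw (b0)--(b1)--(b2)--(b4)--(b5);
\draw (b1)--(b3)--(b4);
\end{tikzpicture}
\caption{Hasse diagrams of the d-complete posets $d_3(1)$ and $d_4(1)$, larger elements drawn higher. In each, the top tree consists of the two incomparable elements and the elements above them. Every element carries the variable of its color; an element of the lower chain has the color of its mirror image in the upper chain.}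
\label{fig:dk}
\end{figure}

The posets $d_k(1)$ are themselves d-complete: a $d_j^-$-convex subset must consist of the two sides, the $j-2$ elements directly below them and the $j-3$ elements directly above them, so there is exactly one for each $j\le k$, and (D1)--(D3) can be read off.

We use without proof two basic facts that belong to the setting of the problem. First, a connected d-complete poset $P$ has a maximum element $\hat1$ and is graded: there is a rank function $r:P\to\mathbb N$ with $r(y)=r(x)+1$ whenever $x\lessdot y$. For the second fact, define the \emph{top tree}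
\[
T=\{x\in P:\ \text{every $y\ge x$ is covered by at most one element}\}.
\]
It is a filter in which every element other than $\hat 1$ has exactly one cover, so its Hasse diagram is a tree. For $a,b\in T$ we write $a\sim b$ if $a$ and $b$ are adjacent in this tree, that is, if one covers the other in $P$. The second fact is that the identity map of $T$ extends uniquely to a map $c:P\to T$, the \emph{d-complete coloring}, such that
\begin{enumerate}
\item[(C1)] incomparable elements have different colors;
\item[(C2)] if an interval $[w,v]$ is a chain, the colors of its elements are distinct;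
\item[(C3)] if $[w,v]$ is a $d$-interval, then $c(w)=c(v)$.
\end{enumerate}

Let $z_a$ $(a\in T)$ be indeterminates. The \emph{hook monomials} $\boldsymbol z[H_P(v)]$, $v\in P$, are defined inductively from the bottom of $P$:
\begin{enumerate}
\item[(H1)] if $v$ is not the top of a $d$-interval, then $\boldsymbol z[H_P(v)]=\prod_{w\le v}z_{c(w)}$;
\item[(H2)] if $v$ is the top of a $d$-interval $[w,v]$ with sides $y,y'$, then
\[
\boldsymbol z[H_P(v)]=\frac{\boldsymbol z[H_P(y)]\,\boldsymbol z[H_P(y')]}{\boldsymbol z[H_P(w)]}.
\]
\end{enumerate}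
That the interval in (H2) is unique is Lemma~\ref{lem:covers}(b), and that the quotient is a monomial different from $1$ is part of Proposition~\ref{prop:roots}.

The name comes from Young diagrams. A \emph{shape} is the set of cells $\{(i,j):1\le j\le\lambda_i\}$ of a partition $\lambda$, ordered by $(i,j)\le(i',j')$ if and only if $i\ge i'$ and $j\ge j'$, so that the corner $(1,1)$ is the maximum. Intervals are rectangles, so the $d$-intervals are the $2\times2$ squares. If $(i+1,j+1)$ is not a cell, the cells $\le(i,j)$ form the hook of $(i,j)$; otherwise the hook lengths $h(i,j)=\lambda_i+\lambda'_j-i-j+1$ satisfy $h(i,j)=h(i,j+1)+h(i+1,j)-h(i+1,j+1)$. Hence (H1) and (H2) give $\boldsymbol z[H_P(v)]=z^{h(v)}$ when all variables are set equal to $z$.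

\subsection{The weights and the theorem}

For $N\in\mathbb N$ put
\[
g(N;X)=\frac{(tX)_N}{(qX)_N},\qquad f(N;m)=g(N;t^m)=\prod_{j=0}^{N-1}\frac{1-q^jt^{m+1}}{1-q^{j+1}t^m},
\]
where $m$ is an integer or a half-integer. Thus $g(0;X)=1$, and $f(N;0)$ is the coefficient in \eqref{eq:qbinom}. For $x\le y$ in $P$ let
\[
d(x,y)=\tfrac12\bigl(r(y)-r(x)-1\bigr),\qquad e(x,y)=\tfrac12\bigl(r(y)-r(x)\bigr).
\]
For $\sigma\in\mathcal A(P)$ put $\boldsymbol z^\sigma=\prod_{v\in P}z_{c(v)}^{\sigma(v)}$ and
\begin{equation}\label{eq:weight}
W_P(\sigma;q,t)=\frac{\displaystyle\prod_{x<y,\ c(x)\sim c(y)}f\bigl(\sigma(x)-\sigma(y);d(x,y)\bigr)\prod_{c(x)=\hat1}f\bigl(\sigma(x);e(x,\hat1)\bigr)}{\displaystyle\prod_{x<y,\ c(x)=c(y)}f\bigl(\sigma(x)-\sigma(y);e(x,y)\bigr)\,f\bigl(\sigma(x)-\sigma(y);e(x,y)-1\bigr)} .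
\end{equation}
So a pair of comparable elements contributes one factor to the numerator if the colors are adjacent and two factors to the denominator if the colors are equal; the first argument measures the difference of the values and the second the distance in rank. Since $f(N;m)$ has no pole and vanishes only for $m=-1$, the weight is a well-defined element of $\mathbb Q(q^{1/2},t^{1/2})$; Remark~\ref{rem:integers} shows that it lies in $\mathbb Q(q,t)$.

The problem, posed in \cite{slides}, is to decide whether the weighted generating function of $P$-partitions is the deformed hook product for every connected d-complete poset. It is.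

\begin{theorem}\label{thm:main}
For every connected d-complete poset $P$, as formal power series in the variables $z_a$ $(a\in T)$,
\[
\sum_{\sigma\in\mathcal A(P)}W_P(\sigma;q,t)\,\boldsymbol z^\sigma=\prod_{v\in P}\frac{(t\,\boldsymbol z[H_P(v)];q)_\infty}{(\boldsymbol z[H_P(v)];q)_\infty},
\]
where each factor on the right is expanded as a power series in the monomial $\boldsymbol z[H_P(v)]$.
\end{theorem}

The identity is known in four cases: for $q=t$, for rooted trees, for shapes, and for shifted shapes, that is, for the sets of cells $\{(i,j):i\le j\le\mu_i+i-1\}$ of strict partitions $\mu$ with the same order as for shapes. For $q=t$ every $f(N;m)$ equals $1$, so all weights are $1$, the right side is $\prod_v(1-\boldsymbol z[H_P(v)])^{-1}$, and the statement is the hook product formula of Peterson and Proctor. The case of trees shows where the numerator of \eqref{eq:weight} comes from.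

\begin{example}\label{ex:tree}
Let $P$ be a rooted tree: every element $x\ne\hat1$ has exactly one cover $x^+$. There are no $d_k^-$-convex sets and no $d$-intervals, $T=P$, and $c$ is the identity. Put $m(x)=\sigma(x)-\sigma(x^+)$ for $x\neq\hat1$ and $m(\hat1)=\sigma(\hat1)$. Then $\sigma\mapsto m$ is a bijection from $\mathcal A(P)$ onto $\mathbb N^P$. The weight is $W_P(\sigma)=\prod_xf(m(x);0)$, and $\sigma(w)=\sum_{v\ge w}m(v)$ gives $\boldsymbol z^\sigma=\prod_v\boldsymbol z[H_P(v)]^{m(v)}$. The sum factors, and Theorem~\ref{thm:main} is a product of instances of \eqref{eq:qbinom}.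
\end{example}

As soon as two elements share a color, the denominator of \eqref{eq:weight} couples their values and no such change of variables makes the weight a product. Our proof compares $P$ with $P'=P\setminus\{p\}$ for a minimal element $p$. Section~\ref{sec:diamond} carries out this comparison for the diamond. Section~\ref{sec:structure} describes the elements whose color is equal or adjacent to $c(p)$. Section~\ref{sec:roots} compares the hook monomials of $P$ and $P'$, using one fact about Coxeter groups from \cite{Hu}. Section~\ref{sec:local} proves the identity that compares the sums, using Macdonald polynomials \cite{Ma}. Section~\ref{sec:proof} assembles the proof.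

\section{The diamond}\label{sec:diamond}

Let $P=\{p<y,y'<\hat1\}$ be the diamond, with variables $x,x'$ for the colors of $y,y'$ and $z$ for the common color of $\hat 1$ and $p$, as in Figure~\ref{fig:dk}. The poset $P'=P\setminus\{p\}$ is a rooted tree, so the theorem holds for it by Example~\ref{ex:tree}. Write $S_P$ and $S_{P'}$ for the two weighted sums.

\emph{Hooks.} In $P'$ the hook monomials of $y,y',\hat1$ are $x$, $x'$, $xx'z$. In $P$ the hook monomial of $p$ is $z$, and those of $y,y',\hat1$ are $xz$, $x'z$ and $xz\cdot x'z/z=xx'z$. The substitution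
\[
s:\quad z\mapsto z^{-1},\qquad x\mapsto xz,\qquad x'\mapsto x'z
\]
sends the three hook monomials of $P'$ to the corresponding ones of $P$. On exponent vectors, $s$ is a reflection: it negates the vector of the color of $p$ and adds it to the vectors of the adjacent colors. The theorem for $P$ is therefore equivalent to
\begin{equation}\label{eq:diamondrec}
S_P=\frac{(tz)_\infty}{(z)_\infty}\,s(S_{P'}).
\end{equation}

\emph{Sums.} Fix the values of $\sigma$ at $y$ and $y'$, and call the larger one $\lambda$ and the smaller one $\nu$. A $P'$-partition is then given by its value $\tau\in[0,\nu]$ at $\hat1$, and a $P$-partition by its values $\mu_1\ge\lambda$ at $p$ and $\mu_2\in[0,\nu]$ at $\hat1$. By \eqref{eq:weight} the weights are the values at $\beta=t$ of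
\begin{align*}
L'(\tau)&=g(\tau;1)\,g(\nu-\tau;1)\,g(\lambda-\tau;\beta/t),\\
L(\mu_1,\mu_2)&=\frac{g(\mu_1-\lambda;1)\,g(\mu_1;\beta)\,g(\mu_1-\nu;\beta/t)\;g(\mu_2;1)\,g(\nu-\mu_2;1)\,g(\lambda-\mu_2;\beta/t)}{g(\mu_1-\mu_2;\beta)\,g(\mu_1-\mu_2;\beta/t)}.
\end{align*}
The substitution $s$ turns the power $z^\tau$ next to $x^{\sigma(y)}x'^{\,\sigma(y')}$ into $z^{\lambda+\nu-\tau}$. So \eqref{eq:diamondrec} says that for all $\lambda\ge\nu\ge0$
\begin{equation}\label{eq:diamondlocal}
\sum_{\mu_1\ge\lambda,\ 0\le\mu_2\le\nu}L(\mu_1,\mu_2)\,z^{\mu_1+\mu_2}=\frac{(tz)_\infty}{(z)_\infty}\sum_{0\le\tau\le\nu}L'(\tau)\,z^{\lambda+\nu-\tau}.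
\end{equation}

For $q=t$ all weights are $1$; the sum over $\mu_1$ is $z^\lambda/(1-z)$, and the flip $\mu_2=\nu-\tau$ of the interval $[0,\nu]$ matches the remaining terms. For $\nu=0$ and any $q,t,\beta$ we have $L(\mu_1,0)=g(\mu_1-\lambda;1)\,L'(0)$, and \eqref{eq:diamondlocal} is \eqref{eq:qbinom}. The first case in which the denominator matters is $\lambda=\nu=1$. Put $g_m=g(m;1)$, $g_{-1}=0$, $\theta=q/t$ and $Q=q^m$. The coefficient of $z^{m+1}$ on the left comes from $(\mu_1,\mu_2)=(m+1,0)$ and $(m,1)$, and on the right from $\tau=1$ and $\tau=0$. After division by $g_1$ the claim reads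
\[
g_m\,\frac{(1-\beta)(1-\theta\beta Q)}{(1-\theta\beta)(1-\beta Q)}+g_{m-1}\,\frac{1-\beta Q/\theta}{1-\beta Q}=g_m+g_{m-1}\,\frac{1-\beta}{1-\theta\beta}.
\]
Multiply by $(1-\theta\beta)(1-\beta Q)$ and move everything to the left. The coefficient of $g_m$ is
\[
(1-\beta)(1-\theta\beta Q)-(1-\theta\beta)(1-\beta Q)=-\beta(1-\theta)(1-Q),
\]
and that of $g_{m-1}$ is
\[
(1-\beta Q/\theta)(1-\theta\beta)-(1-\beta)(1-\beta Q)=\beta(1-\theta)(1-Q/\theta).
\]
The claim follows from $g_m(1-q^m)=g_{m-1}(1-tq^{m-1})$, since $Q/\theta=tq^{m-1}$. The terms no longer match one by one as they do for $q=t$; only their sums agree.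

These two computations did not use $\beta=t$, and the freedom is needed. Remove the bottom element $p$ of $d_4(1)$ and let $\lambda,\nu$ be the values at the lower and the upper element with variable $z_1$ in Figure~\ref{fig:dk}. Now $e(p,\hat1)=2$, each of the two pairs at rank distance $3$ has $d=1$, and the factors of \eqref{eq:weight} that involve $p$ or $\hat1$ multiply to $L(\mu_1,\mu_2)$ at $\beta=t^2$. In Section~\ref{sec:local} the theory of Macdonald polynomials will give \eqref{eq:diamondlocal} and its generalization only for $\beta=t$, and a further argument will free the parameter.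

\section{Color classes in a d-complete poset}\label{sec:structure}

In the diamond, the two elements of the color of $p$ enclose exactly two elements of adjacent color. The goal of this section is Corollary~\ref{cor:local}, which says that the same pattern repeats along every color class. Throughout, $P$ is a connected d-complete poset with top tree $T$ and coloring $c$.

In (D1) the element $v$ is always the top of $I\cup\{v\}$. Indeed, the sides are the only incomparable pair of $d_k(1)$, so $I$ and $I\cup\{v\}$ have the same sides. The $k-2$ elements of $I$ below the sides fill the lower chain, so $v$ lies in the upper chain. If $v$ were not the top, it would lie between a side and the top, both in $I$, against the convexity of $I$.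

All inductions in this paper pass from $P$ to a filter, so we first check that filters inherit the structure.

\begin{lemma}\label{lem:filter}
\begin{enumerate}
\item[(a)] Each color class is a chain, and $x\le c(x)$ for all $x\in P$. So $a\in T$ is the largest element of color $a$.
\item[(b)] A nonempty filter $F$ of $P$ is a connected d-complete poset with maximum $\hat1$, top tree $T\cap F$ and coloring $c|_F$. Its $d$-intervals are the $d$-intervals of $P$ contained in $F$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Elements of equal color are comparable by (C1). If $c(x)=a$ and $x>a$, then $x\in T$ because $T$ is a filter, so $c(x)=x\ne a$. Hence $x\le a$.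

(b) An element lying between two elements of $F$, or above one, belongs to $F$. So intervals between elements of $F$, convexity of subsets of $F$, and the covers of an element of $F$ are the same in $F$ and in $P$. This gives the statement on $d$-intervals, (D2), (D3) and the top tree. The element $v$ that (D1) provides for $I\subset F$ lies above $I$, hence in $F$. The filter $F$ contains $\hat1$, so it is connected. By (a), $c$ maps $F$ into $T\cap F$, and (C1)--(C3) hold for $c|_F$; by uniqueness it is the coloring of $F$.
\end{proof}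

\begin{lemma}\label{lem:covers}
\begin{enumerate}
\item[(a)] Every element is covered by at most two elements.
\item[(b)] Every element is the top of at most one $d$-interval.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Three covers of one element would force an infinite ascending pattern. Call distinct $a_1,a_2,a_3$ together with distinct $b_1,b_2,b_3$ a \emph{configuration} if $a_i\lessdot b_k$ whenever $i\ne k$. In a configuration all $a_i$ have the same rank and all $b_k$ have rank one more. Below, $\{i,j,k\}=\{1,2,3\}$.

Suppose $w$ has three covers $a_1,a_2,a_3$. The set $\{w,a_i,a_j\}$ is $d_3^-$-convex, so (D1) gives $b_k$ such that $[w,b_k]=\{w,a_i,a_j,b_k\}$ is a diamond. The $b_k$ are distinct, because $a_k$ lies in $[w,b_l]$ for $l\ne k$ but not in $[w,b_k]$. So there is a configuration.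

Given a configuration, $a_k$ is covered by $b_i$ and $b_j$, and (D1) gives $b'_k$ such that $[a_k,b'_k]=\{a_k,b_i,b_j,b'_k\}$ is a diamond. If $b'_k=b'_l$ with $k\ne l$, then $b'_k$ covers $b_k\notin[a_k,b'_k]$, against (D2). So the $b_k$ and $b'_k$ form a configuration one rank higher. Repeating this step contradicts the finiteness of $P$.

(b) Let $[w,v]$ be a $d_k$-interval and $[w',v]$ a $d_{k'}$-interval. We show by induction on $k$ that $k=k'$ and $w=w'$. By (D2) all elements covered by $v$ lie in both intervals. Their number is two if $k=3$ and one if $k\ge4$, and the same holds for $k'$; so $k=3$ if and only if $k'=3$.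

If $k=k'=3$, both intervals have the two elements covered by $v$ as sides. Then $[w,v]\setminus\{v\}$ and $[w',v]\setminus\{v\}$ are $d_3^-$-convex sets that differ at most in their minimal elements, and (D3) gives $w=w'$.

If $k,k'\ge4$, let $v^-$ be the element covered by $v$, and let $w^+$, $w'^+$ be the covers of $w,w'$ inside the intervals. Then $[w^+,v^-]$ is a $d_{k-1}$-interval and $[w'^+,v^-]$ is a $d_{k'-1}$-interval, so $k=k'$ and $w^+=w'^+$ by induction. The $d_k^-$-convex sets $\{w\}\cup[w^+,v^-]$ and $\{w'\}\cup[w^+,v^-]$ differ at most in their minimal elements, and $w=w'$ by (D3).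
\end{proof}

Part (b) is the only place where we use (D3) directly, and it fails without it: in the poset $w,w'<y,y'<v$ with $w,w'$ incomparable, $v$ is the top of two diamonds, and (C1) and (C3) contradict each other.

We write a $d_{m+3}$-interval $(m\ge0)$ in the form
\begin{equation}\label{eq:interval}
p_0<p_1<\dots<p_m<y,\,y'<v_m<\dots<v_1<v_0 .
\end{equation}
Each $[p_j,v_j]$ is again a $d$-interval.

\begin{lemma}\label{lem:colors}
For a $d$-interval \eqref{eq:interval} put $i_j=c(v_j)$, $a=c(y)$, $a'=c(y')$. Then $c(p_j)=i_j$, and the colors $i_0,\dots,i_m,a,a'$ are distinct. If $i_{j-1}\sim i_j$ for $1\le j\le m$ and $a\sim i_m\sim a'$, then there are no other adjacencies among these colors. In that case exactly two elements strictly between $p_0$ and $v_0$ have a color adjacent to $i_0$, namely $y,y'$ if $m=0$ and $p_1,v_1$ if $m\ge1$.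
\end{lemma}

\begin{proof}
The first claim is (C3) for $[p_j,v_j]$. The intervals $[y,v_0]$ and $[y',v_0]$ are chains and $y,y'$ are incomparable, so the colors are distinct by (C2) and (C1). The listed adjacencies connect these vertices of $T$, so one more edge among them would close a cycle in the tree $T$. The last claim follows.
\end{proof}

The axioms (C1)--(C3) do not mention adjacency of colors, while the weight \eqref{eq:weight} depends on it. The next lemma supplies the link. Its three parts are proved together because each is used in the inductive step for the others.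

\begin{lemma}\label{lem:adjacent}
\begin{enumerate}
\item[(L1)] If $x\lessdot x'$, then $c(x)\sim c(x')$.
\item[(L2)] If $c(x)\sim c(x')$, then $x$ and $x'$ are comparable.
\item[(L3)] If $x<x'$ are consecutive elements of a color class, then $[x,x']$ is a $d$-interval, and exactly two elements strictly between $x$ and $x'$ have a color adjacent to $c(x)$: the two sides if $[x,x']$ is a diamond, and otherwise the element of $[x,x']$ covering $x$ and the element covered by $x'$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use induction on $|P|$; for $|P|=1$ there is nothing to prove. Let $|P|\ge2$, let $p$ be a minimal element and $P'=P\setminus\{p\}$. By Lemma~\ref{lem:filter} the statements hold in $P'$, and only the instances involving $p$ remain. One observation is used in both cases below.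

\smallskip
\noindent$(\dagger)$ \emph{If $p\lessdot x$, then no element of $P'$ below $x$ has color $c(x)$.}
\smallskip

\noindent Otherwise let $b\in P'$ be the next element of that color below $x$ in $P'$. By (L3) in $P'$, $[b,x]$ is a $d$-interval, and (D2) puts $p$ in $[b,x]$. Then $b\le p$, which is impossible since $p$ is minimal and $b\ne p$.

\emph{Case $p\in T$.} Let $p^+$ be the unique cover of $p$. It lies in $T$ and is adjacent to $p$, so (L1) holds. By Lemma~\ref{lem:filter}(a) and minimality, $p$ is the only element of color $p$, so (L3) has no new instance. The only neighbor of $p$ in $T$ is $p^+$, and by $(\dagger)$ and Lemma~\ref{lem:filter}(a) the only element of color $p^+$ is $p^+$. This gives (L2).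

\emph{Case $p\notin T$.} We first build a $d$-interval with bottom $p$. Some element $\ge p$ has more than one cover. Going up from $p$ through unique covers, we find $p=p_0\lessdot p_1\lessdot\dots\lessdot p_m$ with $m\ge0$, where $p_0,\dots,p_{m-1}$ have one cover each and $p_m$ has exactly two covers $y,y'$ by Lemma~\ref{lem:covers}(a). By (D1) there is $v_m$ such that $[p_m,v_m]$ is a diamond with sides $y,y'$. Suppose $[p_j,v_j]$ has been constructed as a $d_{m-j+3}$-interval, with $j\ge1$. Everything strictly above $p_{j-1}$ is $\ge p_j$, so $[p_{j-1},v_j]=\{p_{j-1}\}\cup[p_j,v_j]$. This set is $d^-_{m-j+4}$-convex, and (D1) gives $v_{j-1}$ such that $[p_{j-1},v_{j-1}]$ is a $d_{m-j+4}$-interval. We arrive at a $d$-interval $[p,v]$, $v=v_0$, of the form \eqref{eq:interval}.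

Put $i=c(p)=c(v)$. The elements $y,y',v_m,\dots,v_0$ lie in $P'$, so (L1) in $P'$ gives the hypothesis of Lemma~\ref{lem:colors}. By that lemma no element strictly between $p$ and $v$ has color $i$; since the color class of $i$ is a chain with minimum $p$, the element $v$ is the lowest element of color $i$ in $P'$. So $p<v$ is the only new consecutive pair, and Lemma~\ref{lem:colors} proves (L3) for it. The covers of $p$ are $p_1$ if $m\ge1$ and $y,y'$ if $m=0$, so (L1) holds as well.

For (L2) let $u\in P'$ have color $l\sim i$; we show $u>p$. By (L2) in $P'$, $u$ is comparable to $v$, and we may assume $u<v$. If $l$ is the color of a cover $x$ of $p$, then $u$ is comparable to $x$, and $(\dagger)$ gives $u\ge x>p$. We now assume that $l$ is not the color of a cover of $p$ and derive a contradiction. By (D2) the elements covered by $v$ are $v_1$, of color $c(p_1)$, if $m\ge1$, and $y,y'$ if $m=0$. They have the colors of the covers of $p$, hence: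

\smallskip
\noindent$(\ast)$ \emph{$v$ covers no element of color $l$.}
\smallskip

\noindent The element $l\in T\subset P'$ has color $l$, so it is comparable to $v$ by (L2) in $P'$. Suppose $l<v$. Then $l<v\le i$, and $l\sim i$ means that $i$ covers $l$, so $v=i$ covers $l$, against $(\ast)$. Hence $l>v>u$. All elements of color $l$ in $P'$ are comparable to $v$, so two consecutive ones satisfy $b<v<b'$. By (L3) in $P'$, $[b,b']$ is a $d_k$-interval and $v$, whose color is adjacent to $l$, is one of the two elements described there. By $(\ast)$, $v$ does not cover $b$; so $k\ge4$ and $v\lessdot b'$. Let $b^+$ be the cover of $b$ in $[b,b']$. Then $[b^+,v]$ is a $d_{k-1}$-interval, and Lemma~\ref{lem:covers}(b) gives $b^+=p$. This contradicts the minimality of $p$, since $b<b^+$.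
\end{proof}

\begin{corollary}\label{cor:top}
An element $v$ is the top of a $d$-interval if and only if it is not the lowest element of its color. The bottom of the interval is then the next element of that color below $v$.
\end{corollary}

\begin{proof}
If $[w,v]$ is a $d$-interval, then $c(w)=c(v)$ by (C3), so $v$ is not lowest. Conversely, if $x$ is the next element of color $c(v)$ below $v$, then $[x,v]$ is a $d$-interval by (L3), and it is the only one with top $v$ by Lemma~\ref{lem:covers}(b).
\end{proof}

The color $\hat1$ is special in \eqref{eq:weight}, and a formal device removes the exception. Adjoin an element $\infty$ above all of $P$, with rank $r(\hat1)+1$, with a new color adjacent only to $\hat1$, and with $\sigma(\infty)=0$ for every $\sigma$. Then $d(x,\infty)=e(x,\hat1)$, and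
\[
f\bigl(\sigma(x);e(x,\hat1)\bigr)=f\bigl(\sigma(x)-\sigma(\infty);d(x,\infty)\bigr)\qquad(c(x)=\hat1),
\]
so the second product in the numerator of \eqref{eq:weight} is absorbed in the first. For $i\in T$ let $N_i$ be the set of elements of $P\cup\{\infty\}$ whose color is adjacent to $i$; it contains $\infty$ if and only if $i=\hat1$.

\begin{corollary}\label{cor:local}
Let $p$ be a minimal element of $P$, let $i=c(p)$, and let $p=x_1<x_2<\dots<x_n$ be the elements of color $i$.
\begin{enumerate}
\item[(a)] Every element of $N_i$ is $>p$ and comparable to every $x_k$, and every cover relation of $P$ that involves some $x_k$ is with an element of $N_i$.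
\item[(b)] $N_i$ consists of $2n-1$ elements $u_1,\dots,u_n,w_2,\dots,w_n$ with $r(u_k)=r(x_k)+1$ and $r(w_k)=r(x_k)-1$. The element $u_n$ lies above $x_n$, and for $2\le k\le n$ the elements $u_{k-1},w_k$ lie between $x_{k-1}$ and $x_k$. If $[x_{k-1},x_k]$ is a diamond, then $u_{k-1},w_k$ are its sides and their names may be exchanged; otherwise $u_{k-1}<w_k$.
\item[(c)] Each $e(x_k,x_{k+1})$ is a positive integer.
\end{enumerate}
\end{corollary}

\begin{proof}
Part (a) follows from (L2), the minimality of $p$, and (L1). By (a) each element of $N_i$ lies above $x_n$ or between two consecutive $x_k$. We have $x_n=i\in T$. The elements of $P$ above $i$ form a chain in $T$ and each is its own color, so the only element of $N_i$ above $x_n$ is the cover of $i$, or $\infty$ if $i=\hat1$. The rest of (b) is (L3). A maximal chain in a $d_k$-interval has $2k-3$ elements, so its top and bottom satisfy $e=k-2\ge1$, which gives (c).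
\end{proof}

\begin{remark}\label{rem:integers}
All numbers $d(x,y)$ and $e(x,y)$ in \eqref{eq:weight} are integers, so $W_P(\sigma;q,t)\in\mathbb Q(q,t)$. Indeed, for $x\in P$ apply Corollary~\ref{cor:local} to the filter $P\setminus\{u:u<x\}$, in which $x$ is minimal. If $y\ge x$ has the color of $x$, then $r(y)-r(x)$ is even by (c); if $y>x$ has an adjacent color, then $r(y)-r(x)$ is odd by (b) and (c).
\end{remark}

\section{Hook monomials as roots}\label{sec:roots}

We show that the removal of a minimal element changes the hook monomials by a reflection, as it did for the diamond. Two points require more than bookkeeping: that the quotients in (H2) have nonnegative exponents, and that a certain configuration below an element of type (H1) cannot occur. Both follow once the exponent vectors are recognized as roots of a Coxeter group.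

Fix a connected d-complete poset $\widehat P$ with top tree $T$ and coloring $c$. From now on $P$ runs over the nonempty filters of $\widehat P$; by Lemma~\ref{lem:filter}, Section~\ref{sec:structure} applies to each of them with the coloring $c|_P$.

\subsection{The Coxeter group of the top tree}

Let $\Lambda=\bigoplus_{a\in T}\mathbb Z\alpha_a$ and $\Lambda_+=\bigoplus_{a\in T}\mathbb N\alpha_a$; a vector $\gamma=\sum_ak_a\alpha_a$ stands for the Laurent monomial $\boldsymbol z^\gamma=\prod_az_a^{k_a}$. Equip $\Lambda$ with the symmetric bilinear form given by $(\alpha_a,\alpha_a)=2$, $(\alpha_a,\alpha_b)=-1$ if $a\sim b$, and $(\alpha_a,\alpha_b)=0$ otherwise. The element $\infty$ has a counterpart here, an extra basis vector $\omega$: put $V=\mathbb Z\omega\oplus\Lambda$, and define a bilinear pairing $\langle\ ,\ \rangle:V\times\Lambda\to\mathbb Z$ that extends the form and satisfies $\langle\omega,\alpha_b\rangle=\delta_{b,\hat1}$. For $b\in T$ define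
\[
s_b\,\xi=\xi-\langle\xi,\alpha_b\rangle\,\alpha_b\qquad(\xi\in V).
\]
These maps preserve $\Lambda$ and have the following properties. Since $\langle s_b\xi,\alpha_b\rangle=-\langle\xi,\alpha_b\rangle$, we have $s_b^2=1$. For $\gamma\in\Lambda$,
\[
\langle s_b\xi,s_b\gamma\rangle=\langle\xi,\gamma\rangle-2\langle\xi,\alpha_b\rangle(\gamma,\alpha_b)+2\langle\xi,\alpha_b\rangle(\gamma,\alpha_b)=\langle\xi,\gamma\rangle .
\]
Let $a\ne b$, $A=\langle\xi,\alpha_a\rangle$, $B=\langle\xi,\alpha_b\rangle$. If $a\not\sim b$, then $s_as_b\xi=\xi-A\alpha_a-B\alpha_b=s_bs_a\xi$. If $a\sim b$, then $s_bs_a\xi=\xi-A\alpha_a-(A+B)\alpha_b$ has pairing $A-2A+(A+B)=B$ with $\alpha_a$, so $s_as_bs_a\xi=\xi-(A+B)(\alpha_a+\alpha_b)$; this is symmetric in $a,b$ and hence equals $s_bs_as_b\xi$.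

Let $\mathcal W$ be the Coxeter group of the tree $T$: it has generators $s_a$ $(a\in T)$ and relations $s_a^2=1$, $(s_as_b)^3=1$ for $a\sim b$, and $(s_as_b)^2=1$ for the other pairs $a\ne b$. By the above, $\mathcal W$ acts on $V$ and preserves the pairing. The length $\ell(\pi)$ of $\pi\in\mathcal W$ is the least length of a word in the generators that represents $\pi$; since all relations have even length, $\ell(\pi s_b)=\ell(\pi)\pm1$. The action on $\mathbb R\otimes\Lambda$ is the geometric representation of $\mathcal W$, with the usual form multiplied by $2$. The vectors $\pi\alpha_b$ are the \emph{roots}; they satisfy $(\gamma,\gamma)=2$. We use one fact \cite[\S\S5.3--5.4]{Hu}: \emph{if $\ell(\pi s_b)>\ell(\pi)$, then $\pi\alpha_b$ is a nonnegative combination of the $\alpha_a$}, so $\pi\alpha_b\in\Lambda_+$. It has two consequences.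
\begin{enumerate}
\item[(F1)] Every root lies in $\Lambda_+\cup(-\Lambda_+)$. Indeed, if $\ell(\pi s_b)<\ell(\pi)$, the fact applies to $\pi s_b$ and gives $-\pi\alpha_b=(\pi s_b)\alpha_b\in\Lambda_+$.
\item[(F2)] $\omega-\pi\omega\in\Lambda_+$ for all $\pi\in\mathcal W$. Indeed, if $\pi\neq1$, write $\pi=\pi's_b$ with $\ell(\pi')<\ell(\pi)$. Then $\omega-\pi\omega=(\omega-\pi'\omega)+\langle\omega,\alpha_b\rangle\,\pi'\alpha_b$ with $\langle\omega,\alpha_b\rangle\ge0$ and $\pi'\alpha_b\in\Lambda_+$, and induction on the length applies.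
\end{enumerate}
For a root $\gamma=\pi\alpha_b$ put $s_\gamma=\pi s_b\pi^{-1}\in\mathcal W$. By invariance of the pairing, $s_\gamma\xi=\xi-\langle\xi,\gamma\rangle\gamma$ for $\xi\in V$.

\subsection{Removing a minimal element}

For a filter $F$ of $\widehat P$ let $\eta_F(v)\in\Lambda$ be the exponent vector of $\boldsymbol z[H_F(v)]$, and put
\[
\omega_F=\omega-\sum_{u\in F}\alpha_{c(u)},\qquad \omega_\emptyset=\omega .
\]
The vector $\omega_F$ records the color content of $F$. It serves as a reference point: its pairing with each hook vector turns out to be $-1$, and this distinguishes the hook vectors of $P'$ from the vector $\alpha_{c(p)}$ of the next element to be added.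

\begin{proposition}\label{prop:roots}
Let $p$ be a minimal element of $P$, $P'=P\setminus\{p\}$ and $i=c(p)$.
\begin{enumerate}
\item[(a)] $\langle\omega_{P'},\alpha_i\rangle=1$ and $\omega_P=s_i\,\omega_{P'}$.
\item[(b)] $\eta_P(p)=\alpha_i$, and $\eta_P(v)=s_i\,\eta_{P'}(v)$ for $v\in P'$.
\item[(c)] Every $\eta_P(v)$, $v\in P$, is a root in $\Lambda_+$ with $\langle\omega_P,\eta_P(v)\rangle=-1$.
\end{enumerate}
\end{proposition}

\begin{proof}
We use the notation of Corollary~\ref{cor:local}.

(a) The filter $P'$ has $n-1$ elements of color $i$ and $2n-1-\delta_{i,\hat1}$ elements of adjacent color. So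
\[
\langle\omega_{P'},\alpha_i\rangle=\delta_{i,\hat1}-2(n-1)+(2n-1-\delta_{i,\hat1})=1,
\]
and $s_i\omega_{P'}=\omega_{P'}-\alpha_i=\omega_P$. Every filter is obtained from $\emptyset$ by adding one new minimal element at a time, so (a) also shows that $\omega_F\in\mathcal W\omega$ for every filter $F$.

We prove (b) and (c) together by induction on $|P|$, assuming them for all smaller nonempty filters and all their minimal elements.

(b) Since $p$ is minimal, (H1) gives $\eta_P(p)=\alpha_i$. We prove $\eta_P(v)=s_i\eta_{P'}(v)$ by a second, inner induction on $v\in P'$ from below.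

\emph{Case 1: $v$ is not the top of a $d$-interval of $P$.} Then (H1) applies to $v$ in $P$ and in $P'$. Put $\gamma=\eta_{P'}(v)=\sum_{u\le v,\,u\ne p}\alpha_{c(u)}$.

If $p\not\le v$, then no $u\le v$ has color $i$ or a color adjacent to $i$, because such elements are $\ge p$. So $(\gamma,\alpha_i)=0$ and $s_i\gamma=\gamma=\eta_P(v)$.

Let $p<v$. Then $\eta_P(v)=\gamma+\alpha_i$, and we must show $(\gamma,\alpha_i)=-1$. Let $x_m$ be the largest element of color $i$ with $x_m\le v$. We have $v\ne x_m$, for otherwise $v\neq p$ would not be the lowest element of its color and would be the top of a $d$-interval by Corollary~\ref{cor:top}. The elements of color $i$ in $P'$ below $v$ are $x_2,\dots,x_m$. The elements $\le v$ of adjacent color are the $2(m-1)$ elements of $N_i$ between $x_1$ and $x_m$ together with those of $Y=\{u\in N_i: x_m<u\le v\}$. Hence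
\[
(\gamma,\alpha_i)=2(m-1)-2(m-1)-|Y|=-|Y|.
\]
Some cover of $x_m$ is $\le v$ and lies in $N_i$, so $|Y|\ge1$. If $m=n$, then $Y\subset\{u_n\}$. If $m<n$, then no element of $Y$ lies above $x_{m+1}$, because $x_{m+1}\not\le v$; so $Y\subset\{u_m,w_{m+1}\}$. It remains to exclude $|Y|=2$, the case in which $v$ lies above both $u_m$ and $w_{m+1}$ but not above $x_{m+1}$. Suppose $(\gamma,\alpha_i)=-2$. By (c) for $P'$, $\gamma$ is a root in $\Lambda_+$ with $\langle\omega_{P'},\gamma\rangle=-1$. From $\langle\omega_{P'}+\gamma,\alpha_i\rangle=1-2=-1$ and $\langle\omega_{P'}-\alpha_i,\gamma\rangle=-1+2=1$ we get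
\begin{align*}
s_is_\gamma\,\omega_{P'}&=s_i(\omega_{P'}+\gamma)=\omega_{P'}+(\gamma+\alpha_i),\\
s_\gamma s_i\,\omega_{P'}&=s_\gamma(\omega_{P'}-\alpha_i)=\omega_{P'}-(\gamma+\alpha_i).
\end{align*}
Write $\omega_{P'}=\pi\omega$ and apply $\pi^{-1}$: both $\omega+\pi^{-1}(\gamma+\alpha_i)$ and $\omega-\pi^{-1}(\gamma+\alpha_i)$ lie in $\mathcal W\omega$. By (F2), $\pi^{-1}(\gamma+\alpha_i)\in\Lambda_+\cap(-\Lambda_+)=\{0\}$. So $\gamma=-\alpha_i$, which contradicts $\gamma\in\Lambda_+$. Hence $|Y|=1$.

\emph{Case 2: $v$ is the top of a $d$-interval $[w,v]$ with $w\ne p$.} Since $p$ is minimal, $[w,v]\subset P'$, and (H2) applies to $v$ with the same interval in $P$ and in $P'$. If $y,y'$ are the sides, the inner induction gives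
\[
\eta_P(v)=\eta_P(y)+\eta_P(y')-\eta_P(w)=s_i\bigl(\eta_{P'}(y)+\eta_{P'}(y')-\eta_{P'}(w)\bigr)=s_i\eta_{P'}(v).
\]

\emph{Case 3: $v$ is the top of a $d$-interval $[p,v]$.} Here $v$ falls under (H2) in $P$ but not in $P'$, so the two definitions have to be reconciled. Write the interval as in \eqref{eq:interval}, with $p_0=p$ and $v_0=v$. By the inner induction and $s_i\alpha_i=-\alpha_i$,
\[
\eta_P(v)=\eta_P(y)+\eta_P(y')-\alpha_i=s_i\bigl(\eta_{P'}(y)+\eta_{P'}(y')+\alpha_i\bigr),
\]
so we must show
\begin{equation}\label{eq:case3}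
\eta_{P'}(v)=\eta_{P'}(y)+\eta_{P'}(y')+\alpha_i .
\end{equation}
Part (b) for smaller filters lets us compute these vectors along any order of building $P'$ from the top: adding a new minimal element of color $b$ applies $s_b$ to the vectors of all earlier elements and gives the new element the vector $\alpha_b$. We choose the order so that the interval is added in one block. Start with the filter $\{u\in P:u\not\le v\}$; add $v_0,v_1,\dots,v_m,y,y',p_m,\dots,p_1$, reaching a set $K$; then add the set $U=P'\setminus K$ of remaining elements, larger ones first. All partial sets are filters, since an element above a member of $[p,v]$ either is $\not\le v$ or lies in $[p,v]$.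

Let $i_0=i,i_1,\dots,i_m,a,a'$ be the colors of Lemma~\ref{lem:colors}, whose hypothesis holds by (L1). The vector of $v$ starts as $\alpha_{i_0}$. When $v_j$ is added $(1\le j\le m)$, the vector $\alpha_{i_0}+\dots+\alpha_{i_{j-1}}$ has pairing $-1$ with $\alpha_{i_j}$, so $\alpha_{i_j}$ is added. For $y$ and then $y'$ the pairing is again $-1$, coming from $\alpha_{i_m}$, as $a\not\sim a'$; the vector becomes $\alpha_{i_0}+\dots+\alpha_{i_m}+\alpha_a+\alpha_{a'}$. When $p_j$, of color $i_j$, is added $(j=m,\dots,1)$, the pairing with $\alpha_{i_j}$ is $2-1-2=-1$: the term $-1$ comes from $\alpha_{i_{j-1}}$, and the term $-2$ from $\alpha_a+\alpha_{a'}$ if $j=m$ and from $2\alpha_{i_{j+1}}$ if $j<m$. So $\alpha_{i_j}$ is added once more. The vector of $y$ starts as $\alpha_a$, is fixed by $s_{a'}$, and gains $\alpha_{i_j}$ when $p_j$ is added, the pairing $-1$ coming from $\alpha_a$ if $j=m$ and from $\alpha_{i_{j+1}}$ if $j<m$. The same holds for $y'$ with $a'$ in place of $a$. With $\Sigma=\alpha_{i_1}+\dots+\alpha_{i_m}$,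
\[
\eta_K(v)=\alpha_i+2\Sigma+\alpha_a+\alpha_{a'},\qquad\eta_K(y)=\alpha_a+\Sigma,\qquad\eta_K(y')=\alpha_{a'}+\Sigma,
\]
so \eqref{eq:case3} holds with $K$ in place of $P'$.

Every $u\in U$ satisfies $u<v$ and $u\notin[p,v]$, hence $u\not\ge p$. By Corollary~\ref{cor:local}(a) the color of $u$ is neither $i$ nor adjacent to $i$, so $s_{c(u)}\alpha_i=\alpha_i$. Applying these reflections to the equation for $K$ gives \eqref{eq:case3}.

(c) For $p$ we have $\langle\omega_P,\alpha_i\rangle=1-2=-1$. Let $v\in P'$ and $\gamma=\eta_{P'}(v)$, a root in $\Lambda_+$ with $\langle\omega_{P'},\gamma\rangle=-1$. By (a) and (b), $\eta_P(v)=s_i\gamma$ is a root and $\langle\omega_P,\eta_P(v)\rangle=\langle s_i\omega_{P'},s_i\gamma\rangle=-1$. For positivity, note that $\gamma\ne\alpha_i$, because $\langle\omega_{P'},\alpha_i\rangle=+1$. The only multiple of $\alpha_i$ in $\Lambda_+$ with $(\gamma,\gamma)=2$ is $\alpha_i$, so $\gamma$ has a positive coefficient at some $\alpha_b$ with $b\ne i$. The reflection $s_i$ does not change this coefficient, so $s_i\gamma\in\Lambda_+$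 by (F1).
\end{proof}

\section{The local identity}\label{sec:local}

This section is independent of posets. It generalizes \eqref{eq:diamondlocal} to a color class $x_1<\dots<x_n$ of any size. The reader should think of $\lambda_k$ and $\nu_k$ as the values of a $P$-partition at $u_k$ and $w_k$, of $\mu_k$ and $\tau_k$ as values at $x_k$, and of $\beta_k$ as $t^{e(x_k,x_{k+1})}$.

Let $n\ge1$, let $\beta_1,\dots,\beta_{n-1}$ be indeterminates, and put $X_{kl}=\beta_k\beta_{k+1}\cdots\beta_{l-1}$ for $1\le k\le l\le n$, so $X_{kk}=1$. Fix integers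
\begin{equation}\label{eq:interlace}
\lambda_1\ge\nu_2\ge\lambda_2\ge\nu_3\ge\dots\ge\nu_n\ge\lambda_n\ge0 .
\end{equation}
For integer vectors $\mu=(\mu_1,\dots,\mu_n)$ with $\mu_1\ge\lambda_1$ and $\nu_k\ge\mu_k\ge\lambda_k$ $(2\le k\le n)$ let
\begin{equation}\label{eq:L}
L(\mu)=\frac{\prod\limits_{1\le k\le l}g(\mu_k-\lambda_l;X_{kl})\prod\limits_{2\le k\le l}g(\nu_k-\mu_l;X_{kl})\prod\limits_{1\le k<l}g\bigl(\lambda_k-\mu_l;\tfrac{X_{kl}}t\bigr)\,g\bigl(\mu_k-\nu_l;\tfrac{X_{kl}}t\bigr)}{\prod\limits_{1\le k<l}g(\mu_k-\mu_l;X_{kl})\,g\bigl(\mu_k-\mu_l;\tfrac{X_{kl}}t\bigr)},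
\end{equation}
where always $l\le n$. All first arguments are $\ge0$ by \eqref{eq:interlace}. For $\tau=(\tau_2,\dots,\tau_n)$ with $\nu_k\ge\tau_k\ge\lambda_k$ let $L'(\tau)$ be obtained from \eqref{eq:L} by deleting the factors that contain $\mu_1$ and writing $\tau_k$ for $\mu_k$:
\begin{equation}\label{eq:Lprime}
L'(\tau)=\frac{\prod\limits_{2\le k\le l}g(\tau_k-\lambda_l;X_{kl})\,g(\nu_k-\tau_l;X_{kl})\prod\limits_{1\le k<l}g\bigl(\lambda_k-\tau_l;\tfrac{X_{kl}}t\bigr)\prod\limits_{2\le k<l}g\bigl(\tau_k-\nu_l;\tfrac{X_{kl}}t\bigr)}{\prod\limits_{2\le k<l}g(\tau_k-\tau_l;X_{kl})\,g\bigl(\tau_k-\tau_l;\tfrac{X_{kl}}t\bigr)}.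
\end{equation}
We write $|\cdot|$ for the sum of the entries of a vector.

\begin{proposition}\label{prop:local}
As formal power series in $z$ over $\mathbb Q(q,t)(\beta_1,\dots,\beta_{n-1})$,
\begin{equation}\label{eq:local}
\sum_\mu L(\mu)\,z^{|\mu|}=\frac{(tz)_\infty}{(z)_\infty}\sum_\tau L'(\tau)\,z^{|\lambda|+|\nu|-|\tau|}.
\end{equation}
The identity also holds after the specialization $\beta_k=t^{e_k}$ with any integers $e_k\ge1$.
\end{proposition}

For $n=1$ this is \eqref{eq:qbinom} multiplied by $z^{\lambda_1}$, and for $n=2$, $\lambda_2=0$ it is \eqref{eq:diamondlocal}. The proof has three steps: the point $\beta_k=t$, then the points $\beta_k=tq^{m_k}$, then all $\beta$.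

\subsection{Facts on Macdonald polynomials}

We recall what we need from \cite[Ch.~VI]{Ma}. The Macdonald functions $P_\kappa$ and $Q_\kappa$, indexed by partitions $\kappa$, are two bases of the ring of symmetric functions over $\mathbb Q(q,t)$. For sets of variables $x,y$ the \emph{Cauchy identity} \cite[Ch.~VI, (4.13)]{Ma} reads
\[
\Pi(x,y):=\prod_{j,j'}\frac{(tx_jy_{j'})_\infty}{(x_jy_{j'})_\infty}=\sum_\kappa P_\kappa(x)\,Q_\kappa(y).
\]
The \emph{skew functions} \cite[Ch.~VI, \S7]{Ma} describe the expansion in two sets of variables: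
\[
P_\kappa(x,u)=\sum_\rho P_{\kappa/\rho}(x)P_\rho(u),\qquad Q_\kappa(y,v)=\sum_\rho Q_{\kappa/\rho}(y)Q_\rho(v).
\]
For a single variable $x$, both $P_{\kappa/\rho}(x)$ and $Q_{\kappa/\rho}(x)$ vanish unless $\kappa/\rho$ is a \emph{horizontal strip}, that is, $\kappa_1\ge\rho_1\ge\kappa_2\ge\rho_2\ge\cdots$; in that case $P_{\kappa/\rho}(x)=\psi_{\kappa/\rho}\,x^{|\kappa|-|\rho|}$ and $Q_{\kappa/\rho}(x)=\varphi_{\kappa/\rho}\,x^{|\kappa|-|\rho|}$ \cite[Ch.~VI, (7.14), (7.14$'$)]{Ma}. With $E(u)=(tu)_\infty/(qu)_\infty$, the coefficients are \cite[Ch.~VI, \S6, Example~2]{Ma}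
\begin{align*}
\varphi_{\kappa/\rho}&=\prod_{1\le k\le l\le\ell(\kappa)}\frac{E(q^{\kappa_k-\kappa_l}t^{l-k})\,E(q^{\rho_k-\rho_{l+1}}t^{l-k})}{E(q^{\kappa_k-\rho_l}t^{l-k})\,E(q^{\rho_k-\kappa_{l+1}}t^{l-k})},\\
\psi_{\kappa/\rho}&=\prod_{1\le k\le l\le\ell(\rho)}\frac{E(q^{\rho_k-\rho_l}t^{l-k})\,E(q^{\kappa_k-\kappa_{l+1}}t^{l-k})}{E(q^{\kappa_k-\rho_l}t^{l-k})\,E(q^{\rho_k-\kappa_{l+1}}t^{l-k})},
\end{align*}
where $\ell$ is the number of nonzero parts. All exponents are $\ge0$, and each $E(q^Nt^m)$ is a unit of $\mathbb Q[[q,t]]$. Since $E(q^Nt^m)=E(t^m)/f(N;m)$ and the four factors $E(t^{l-k})$ cancel in each term,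
\begin{align}
\varphi_{\kappa/\rho}&=\prod_{1\le k\le l\le M}\frac{f(\kappa_k-\rho_l;l-k)\,f(\rho_k-\kappa_{l+1};l-k)}{f(\kappa_k-\kappa_l;l-k)\,f(\rho_k-\rho_{l+1};l-k)}\qquad(M\ge\ell(\kappa)),\label{eq:phi}\\
\psi_{\kappa/\rho}&=\prod_{1\le k\le l\le M}\frac{f(\kappa_k-\rho_l;l-k)\,f(\rho_k-\kappa_{l+1};l-k)}{f(\rho_k-\rho_l;l-k)\,f(\kappa_k-\kappa_{l+1};l-k)}\qquad(M\ge\ell(\rho)).\label{eq:psi}
\end{align}
The range may be enlarged as indicated because the additional terms equal $1$: in \eqref{eq:phi}, $l>\ell(\kappa)$ gives $\kappa_l=\kappa_{l+1}=\rho_l=\rho_{l+1}=0$, and in \eqref{eq:psi}, $l>\ell(\rho)$ gives $\rho_l=0$ and $\kappa_{l+1}\le\rho_l=0$. These formulas have the shape of the weight \eqref{eq:weight}: differences between parts of different partitions stand in the numerator, differences within one partition in the denominator.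

\begin{lemma}[skew Cauchy identity]\label{lem:skewcauchy}
For partitions $\kappa,\rho$,
\[
\sum_\mu P_{\mu/\kappa}(x)\,Q_{\mu/\rho}(y)=\Pi(x,y)\sum_\pi Q_{\kappa/\pi}(y)\,P_{\rho/\pi}(x),
\]
with sums over all partitions. In particular, with sums over those partitions for which both skew shapes are horizontal strips,
\begin{equation}\label{eq:onevar}
\sum_\mu\psi_{\mu/\kappa}\,\varphi_{\mu/\rho}\,z^{|\mu|}=\frac{(tz)_\infty}{(z)_\infty}\sum_\pi\varphi_{\kappa/\pi}\,\psi_{\rho/\pi}\,z^{|\kappa|+|\rho|-|\pi|}.
\end{equation}
\end{lemma}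

\begin{proof}
Let $u,v$ be infinite sets of variables, so that the $P_\kappa(u)$ and the $Q_\rho(v)$ are linearly independent. Expand both sides of $\Pi((x,u),v)=\Pi(x,v)\Pi(u,v)$ by the Cauchy identity and compare coefficients of $P_\pi(u)$:
\[
\Pi(x,v)\,Q_\pi(v)=\sum_\rho P_{\rho/\pi}(x)\,Q_\rho(v).
\]
Now expand $\Pi((x,u),(y,v))$ in two ways. On the one hand it equals
\[
\sum_\mu P_\mu(x,u)Q_\mu(y,v)=\sum_{\mu,\kappa,\rho}P_{\mu/\kappa}(x)\,Q_{\mu/\rho}(y)\,P_\kappa(u)\,Q_\rho(v).
\]
On the other hand it equals
\begin{align*}
\Pi(x,y)\,\Pi(x,v)\,\Pi(u,(y,v))&=\Pi(x,y)\sum_{\kappa,\pi}P_\kappa(u)\,Q_{\kappa/\pi}(y)\,\Pi(x,v)\,Q_\pi(v)\\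
&=\Pi(x,y)\sum_{\kappa,\pi,\rho}Q_{\kappa/\pi}(y)\,P_{\rho/\pi}(x)\,P_\kappa(u)\,Q_\rho(v).
\end{align*}
Comparing coefficients of $P_\kappa(u)Q_\rho(v)$ gives the first identity. For \eqref{eq:onevar} take single variables $x,y$, multiply by $x^{|\kappa|}y^{|\rho|}$ and put $z=xy$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:local}}

\begin{proof}[Step 1: $\beta_k=t$ for all $k$]
Now $g(N;X_{kl})=f(N;l-k)$ and $g(N;X_{kl}/t)=f(N;l-k-1)$. Set $\lambda_k=\nu_k=0$ for $k>n$, and apply \eqref{eq:onevar} to $\kappa=\lambda=(\lambda_1,\dots,\lambda_n)$ and $\rho=\bar\nu=(\nu_2,\dots,\nu_n)$, the partition whose $k$th part is $\nu_{k+1}$. On the right write $\pi=\bar\tau=(\tau_2,\tau_3,\dots)$, with $k$th part $\tau_{k+1}$.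

\emph{Ranges.} On the left the strip conditions are $\mu_k\ge\lambda_k\ge\mu_{k+1}$ and $\mu_k\ge\nu_{k+1}\ge\mu_{k+1}$ for all $k\ge1$. Since $\lambda_k\ge\nu_{k+1}$, they say $\mu_k\ge\lambda_k$ and $\mu_{k+1}\le\nu_{k+1}$. So $\mu_{n+1}=0$, and $\mu$ runs over the range of $L$. On the right the conditions are $\lambda_k\ge\tau_{k+1}\ge\lambda_{k+1}$ and $\nu_{k+1}\ge\tau_{k+1}\ge\nu_{k+2}$. Since $\lambda_k\ge\nu_{k+1}$ and $\lambda_{k+1}\ge\nu_{k+2}$, they say $\nu_{k+1}\ge\tau_{k+1}\ge\lambda_{k+1}$. So $\tau_{n+1}=0$, and $\tau$ runs over the range of $L'$.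

It remains to show that the weights in \eqref{eq:onevar} are $C\,L(\mu)$ and $C\,L'(\tau)$ with the same nonzero constant
\[
C=\frac{\prod_{1\le k\le n}f(\lambda_k;n-k)}{\prod_{1\le k\le l\le n}f(\lambda_k-\lambda_l;l-k)\,\prod_{1\le k\le l\le n-1}f(\nu_{k+1}-\nu_{l+2};l-k)} .
\]

\emph{Left weights.} With $M=n$ in \eqref{eq:psi} and \eqref{eq:phi},
\begin{align*}
\psi_{\mu/\lambda}&=\prod_{k\le l\le n}\frac{f(\mu_k-\lambda_l;l-k)\,f(\lambda_k-\mu_{l+1};l-k)}{f(\lambda_k-\lambda_l;l-k)\,f(\mu_k-\mu_{l+1};l-k)},\\
\varphi_{\mu/\bar\nu}&=\prod_{k\le l\le n}\frac{f(\mu_k-\nu_{l+1};l-k)\,f(\nu_{k+1}-\mu_{l+1};l-k)}{f(\mu_k-\mu_l;l-k)\,f(\nu_{k+1}-\nu_{l+2};l-k)}.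
\end{align*}
Consider the factors with $l=n$ that contain one of the zeros $\mu_{n+1},\nu_{n+1},\nu_{n+2}$. In $\psi_{\mu/\lambda}$ they give $f(\lambda_k;n-k)/f(\mu_k;n-k)$, and in $\varphi_{\mu/\bar\nu}$ they give $f(\mu_k;n-k)\,f(\nu_{k+1};n-k)/f(\nu_{k+1};n-k)$. Their product $f(\lambda_k;n-k)$ is a numerator factor of $C$. The other factors free of $\mu$ form the denominator of $C$. Among the remaining factors, $f(\mu_k-\lambda_l;l-k)$ with $k\le l\le n$ gives the first product of \eqref{eq:L}, and $f(\nu_{k+1}-\mu_{l+1};l-k)$ with $k\le l<n$ gives the second, at the index pair $(k+1,l+1)$. The factors $f(\lambda_k-\mu_{l+1};l-k)$, $f(\mu_k-\nu_{l+1};l-k)$ and $f(\mu_k-\mu_{l+1};l-k)^{-1}$ with $k\le l<n$ are the three factors with argument $X/t$ at the index pair $(k,l+1)$. Finally $f(\mu_k-\mu_l;l-k)^{-1}$ is $1$ for $k=l$ and is the other denominator factor for $k<l$. So $\psi_{\mu/\lambda}\varphi_{\mu/\bar\nu}=C\,L(\mu)$.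

\emph{Right weights.} With $M=n$ in \eqref{eq:phi} and $M=n-1$ in \eqref{eq:psi},
\begin{align*}
\varphi_{\lambda/\bar\tau}&=\prod_{k\le l\le n}\frac{f(\lambda_k-\tau_{l+1};l-k)\,f(\tau_{k+1}-\lambda_{l+1};l-k)}{f(\lambda_k-\lambda_l;l-k)\,f(\tau_{k+1}-\tau_{l+2};l-k)},\\
\psi_{\bar\nu/\bar\tau}&=\prod_{k\le l\le n-1}\frac{f(\nu_{k+1}-\tau_{l+1};l-k)\,f(\tau_{k+1}-\nu_{l+2};l-k)}{f(\tau_{k+1}-\tau_{l+1};l-k)\,f(\nu_{k+1}-\nu_{l+2};l-k)}.
\end{align*}
Since $\tau_{n+1}=\tau_{n+2}=\lambda_{n+1}=0$, the term $l=n$ of $\varphi_{\lambda/\bar\tau}$ is $f(\lambda_k;n-k)/f(\lambda_k-\lambda_n;n-k)$. Together with the other factors free of $\tau$ this gives $C$. For $l=n-1$, the factor $f(\tau_{k+1}-\tau_{n+1};n-1-k)^{-1}$ of $\varphi_{\lambda/\bar\tau}$ cancels the factor $f(\tau_{k+1}-\nu_{n+1};n-1-k)$ of $\psi_{\bar\nu/\bar\tau}$. The remaining factors match \eqref{eq:Lprime} as follows. For $k\le l\le n-1$, the factors $f(\tau_{k+1}-\lambda_{l+1};l-k)$, $f(\nu_{k+1}-\tau_{l+1};l-k)$ and $f(\tau_{k+1}-\tau_{l+1};l-k)^{-1}$ are those with argument $X$ at the index pair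 $(k+1,l+1)$, and $f(\lambda_k-\tau_{l+1};l-k)$ is the factor with argument $X/t$ at $(k,l+1)$. For $k\le l\le n-2$, the factors $f(\tau_{k+1}-\nu_{l+2};l-k)$ and $f(\tau_{k+1}-\tau_{l+2};l-k)^{-1}$ are those with argument $X/t$ at $(k+1,l+2)$. So $\varphi_{\lambda/\bar\tau}\psi_{\bar\nu/\bar\tau}=C\,L'(\tau)$, and \eqref{eq:onevar} divided by $C$ is \eqref{eq:local}.
\end{proof}

Step 1 settles the case in which all intervals $[x_k,x_{k+1}]$ are diamonds. To move the parameters, note that
\begin{equation}\label{eq:gshift}
g(N+h;X)=g(h;X)\,g(N;q^hX),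
\end{equation}
because $(a)_{N+h}=(a)_h(aq^h)_N$. So pulling the entries apart has the effect of multiplying $X_{kl}$ by a power of $q$.

\begin{proof}[Step 2: $\beta_k=tq^{m_k}$ with $m_k\in\mathbb N$]
Put $h_k=m_k+m_{k+1}+\dots+m_{n-1}$, so $h_1\ge\dots\ge h_n=0$, and $X_{kl}=q^{h_k-h_l}t^{l-k}$ at the point in question. Apply Step 1 to the data $\lambda_k+h_k$, $\nu_k+h_k$, which satisfy \eqref{eq:interlace} because $h_k\ge h_{k+1}$, and write the summation variables as $\mu_k+h_k$ and $\tau_k+h_k$; then $\mu$ and $\tau$ run over the original ranges. In every factor with index pair $(k,l)$ the first argument increases by $h_k-h_l$. By \eqref{eq:gshift} the weights of Step 1 equal $\kappa L(\mu)$ and $\kappa'L'(\tau)$, where $L,L'$ are taken at $\beta_k=tq^{m_k}$, and $\kappa,\kappa'$ are obtained from \eqref{eq:L} and \eqref{eq:Lprime} by replacing each factor with argument $X_{kl}$ by $G_{kl}=f(h_k-h_l;l-k)$ and each factor with argument $X_{kl}/t$ by $G'_{kl}=f(h_k-h_l;l-k-1)$. All $G_{kl}$ and $G'_{kl}$ are nonzero elements of $\mathbb Q(q,t)$, and $G_{11}=1$.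 The quotient $\kappa/\kappa'$ is the contribution of the factors of \eqref{eq:L} that contain $\mu_1$. For each $l>1$ these are $g(\mu_1-\lambda_l;X_{1l})$ and $g(\mu_1-\nu_l;X_{1l}/t)$ in the numerator and the two factors with $k=1$ in the denominator, contributing $G_{1l}G'_{1l}/(G_{1l}G'_{1l})=1$. So $\kappa=\kappa'\ne0$. The exponent of $z$ increases by $h_1+\dots+h_n$ on the left, and also on the right, since $|\nu|$ and $|\tau|$ increase by the same amount. Dividing out these common factors gives \eqref{eq:local} at $\beta_k=tq^{m_k}$.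
\end{proof}

The values $\beta_k=t^e$ with $e\ge2$, which the longer $d$-intervals require, are not of the form $tq^m$. They are reached by rationality.

\begin{proof}[Step 3: indeterminate $\beta_k$]
The coefficient of a given power of $z$ on either side of \eqref{eq:local} is a finite sum of rational functions of the $\beta_k$ over the field $\mathbb Q(q,t)$. A common denominator $D(\beta)$ can be taken to be a product of polynomials of the forms
\[
1-q^{j+1}X_{kl},\qquad 1-q^{j+1}X_{kl}/t,\qquad 1-q^jtX_{kl},\qquad 1-q^jX_{kl}\qquad(k<l,\ j\ge0);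
\]
the first two come from the functions $g$ in the numerators of \eqref{eq:L} and \eqref{eq:Lprime}, the last two from those in the denominators. At $\beta_k=tq^{m_k}$ $(m_k\ge0)$ and at $\beta_k=t^{e_k}$ $(e_k\ge1)$, each $X_{kl}$ with $k<l$ becomes $q^At^B$ with $A\ge0$, $B\ge1$, and none of the four expressions vanishes. The difference of the two coefficients times $D$ is a polynomial in the $\beta_k$. By Step 2 it vanishes on $\{tq^m:m\ge0\}^{n-1}$, a product of infinite subsets of $\mathbb Q(q,t)$, so it is zero. This proves \eqref{eq:local}, and the specialization $\beta_k=t^{e_k}$ is allowed because $D$ does not vanish there.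
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

We keep the setting of Section~\ref{sec:roots}. For a nonempty filter $P$ of $\widehat P$ let
\[
S_P=\sum_{\sigma\in\mathcal A(P)}W_P(\sigma;q,t)\,\boldsymbol z^\sigma,\qquad R_P=\prod_{v\in P}\frac{(t\boldsymbol z^{\eta_P(v)})_\infty}{(\boldsymbol z^{\eta_P(v)})_\infty},
\]
and put $S_\emptyset=R_\emptyset=1$. Both are formal power series in the $z_a$: in $S_P$ each monomial arises from finitely many $\sigma$, and in $R_P$ each $\eta_P(v)$ is a nonzero element of $\Lambda_+$ by Proposition~\ref{prop:roots}(c). We prove $S_P=R_P$ by induction on $|P|$; the case $P=\widehat P$ is the theorem.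

Let $p$ be a minimal element of $P$, $P'=P\setminus\{p\}$, $i=c(p)$, and use the notation of Corollary~\ref{cor:local}. Let $O=P\setminus\{x_1,\dots,x_n\}$ be the set of elements of other colors; it is contained in $P'$. We group the partitions of $P$ and of $P'$ by their restrictions to $O$.

\emph{Fibers.} Fix an order-reversing map $\rho:O\to\mathbb N$ on the induced subposet $O$, and set $\rho(\infty)=0$. If $[x_{k-1},x_k]$ is a diamond, name its sides so that $\rho(u_{k-1})\ge\rho(w_k)$; otherwise $u_{k-1}<w_k$, and this inequality holds anyway. Put $\lambda_k=\rho(u_k)$ and $\nu_k=\rho(w_k)$. From $w_k<x_k<u_k$ we get $\nu_k\ge\lambda_k$, so \eqref{eq:interlace} holds.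

Extend $\rho$ to $P$ by $\sigma(x_k)=\mu_k$. If $\sigma$ is a $P$-partition, then $\mu_k\ge\lambda_k$ for all $k$ and $\mu_k\le\nu_k$ for $k\ge2$. Conversely, assume these inequalities. By \eqref{eq:interlace}, $\lambda_k$ is the largest value of $\rho$ on the elements of $N_i$ above $x_k$, and $\nu_k$ is the smallest value on those below $x_k$; there are none below $x_1$. By Corollary~\ref{cor:local}(a), $\sigma$ then reverses every cover relation involving some $x_k$. It reverses the cover relations inside $O$ by the choice of $\rho$, so it is a $P$-partition. Thus the extensions of $\rho$ to $P$ correspond to the vectors $\mu$ in the range of $L$. The same argument without $x_1$ shows that the extensions to $P'$, given by $\sigma(x_k)=\tau_k$ for $2\le k\le n$, correspond to the vectors $\tau$ in the range of $L'$.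

\emph{Weights.} Put $e_k=e(x_k,x_{k+1})$, a positive integer, and $\beta_k=t^{e_k}$, so that $X_{kl}=t^{e(x_k,x_l)}$. The pairs consisting of an element of color $i$ and an element of $N_i$ are of four types. From $r(u_k)=r(x_k)+1$ and $r(w_k)=r(x_k)-1$ we get:
\[
\begin{array}{llll}
x_k<u_l & (1\le k\le l): & d=e(x_k,x_l), & \text{factor } g(\mu_k-\lambda_l;X_{kl}),\\[2pt]
w_k<x_l & (2\le k\le l): & d=e(x_k,x_l), & \text{factor } g(\nu_k-\mu_l;X_{kl}),\\[2pt]
u_k<x_l & (1\le k<l): & d=e(x_k,x_l)-1, & \text{factor } g(\lambda_k-\mu_l;X_{kl}/t),\\[2pt]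
x_k<w_l & (1\le k<l): & d=e(x_k,x_l)-1, & \text{factor } g(\mu_k-\nu_l;X_{kl}/t).
\end{array}
\]
The pairs $x_k<x_l$ contribute $g(\mu_k-\mu_l;X_{kl})\,g(\mu_k-\mu_l;X_{kl}/t)$ to the denominator of \eqref{eq:weight}. So the factors of $W_P(\sigma)$ that involve an element of color $i$ multiply to $L(\mu)$; if $i=\hat1$, this includes the second product of \eqref{eq:weight}, through $u_n=\infty$. For $P'$ the factors containing $x_1$ are absent, and the product is $L'(\tau)$. The remaining factors involve only $O\cup\{\infty\}$, and their product $W_\rho$ is the same for $P$ and $P'$. With $\boldsymbol z^\rho=\prod_{u\in O}z_{c(u)}^{\rho(u)}$,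
\[
S_P=\sum_\rho W_\rho\,\boldsymbol z^\rho\sum_\mu L(\mu)\,z_i^{|\mu|},\qquad S_{P'}=\sum_\rho W_\rho\,\boldsymbol z^\rho\sum_\tau L'(\tau)\,z_i^{|\tau|}.
\]
If $P'=\emptyset$, then $n=1$, $O=\emptyset$ and the second formula reads $1=1$.

\emph{Reflection.} Let $s_i$ act on formal sums $\sum_{\gamma\in\Lambda}C_\gamma\boldsymbol z^\gamma$ by $\boldsymbol z^\gamma\mapsto\boldsymbol z^{s_i\gamma}$; since $s_i$ is a bijection of $\Lambda$, this only relabels the terms. The exponent vector of $\boldsymbol z^\rho z_i^{|\tau|}$ has pairing $2|\tau|-\sum_{u\in N_i}\rho(u)=2|\tau|-|\lambda|-|\nu|$ with $\alpha_i$. So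
\[
s_i\bigl(\boldsymbol z^\rho z_i^{|\tau|}\bigr)=\boldsymbol z^\rho z_i^{|\lambda|+|\nu|-|\tau|},
\]
and the new exponent is $\ge0$ because $\tau_k\le\nu_k$. Hence $s_i(S_{P'})$ is again a power series. Apply Proposition~\ref{prop:local} with $z=z_i$ and $\beta_k=t^{e_k}$, multiply by $W_\rho\boldsymbol z^\rho$, and sum over $\rho$; the sum is well defined since only finitely many $\rho$ have a given monomial $\boldsymbol z^\rho$, which does not contain $z_i$. We obtain the general form of \eqref{eq:diamondrec}:
\begin{equation}\label{eq:recursion}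
S_P=\frac{(tz_i)_\infty}{(z_i)_\infty}\;s_i(S_{P'}).
\end{equation}

\emph{Conclusion.} By the induction hypothesis and \eqref{eq:qbinom},
\[
S_{P'}=R_{P'}=\sum_{m:P'\to\mathbb N}\ \Bigl(\prod_{v\in P'}\frac{(t)_{m(v)}}{(q)_{m(v)}}\Bigr)\,\boldsymbol z^{\sum_vm(v)\eta_{P'}(v)} .
\]
The map $s_i$ is linear on exponents and sends $\eta_{P'}(v)$ to $\eta_P(v)$ by Proposition~\ref{prop:roots}(b). So $s_i(S_{P'})$ is the same sum with $\eta_P$ in place of $\eta_{P'}$. As the vectors $\eta_P(v)$ are nonzero elements of $\Lambda_+$, this sum is the expansion of $\prod_{v\ne p}(t\boldsymbol z^{\eta_P(v)})_\infty/(\boldsymbol z^{\eta_P(v)})_\infty$. Since $\eta_P(p)=\alpha_i$, the first factor in \eqref{eq:recursion} is the factor of $R_P$ that belongs to $p$. Therefore $S_P=R_P$, and Theorem~\ref{thm:main} is proved. \qed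

\begin{thebibliography}{9}

\bibitem{Hu}
Humphreys, \emph{Reflection Groups and Coxeter Groups}.

\bibitem{Ma}
Macdonald, \emph{Symmetric Functions and Hall Polynomials}, 2nd ed.

\bibitem{slides}
\emph{Two-Parameter Deformation}, \texttt{https://www.ipht.fr/statcomb2009/dimers/slides/okada.pdf}.

\end{thebibliography}
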